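# A connected submaximal Tychonoff space

## Dense connected subspaces of Tychonoff cubes in which dense sets are open

**Theorem 1 (ZFC).** Let $\kappa$ be a cardinal with $\kappa^{\omega}=\kappa\ge\omega$ (for example $\kappa=\mathfrak c$). There is a connected submaximal Tychonoff space of cardinality $\kappa$; it is homeomorphic to a dense subspace of $[0,1]^{2^\kappa}$.

A topological space $X$ is *submaximal* if every dense subset of $X$ is open in $X$. A *$T_3$-space* is a regular $T_1$-space, and a *Tychonoff* space is a completely regular $T_1$-space, so Tychonoff implies $T_3$. The condition $\kappa^\omega=\kappa$ forces $\kappa\ge 2^\omega=\mathfrak c$, and $\mathfrak c$ itself satisfies it. So the space in Theorem 1 has more than one point, and the theorem answers the following question affirmatively: is there a connected submaximal $T_3$-space with more than one point? The question comes from "Local Properties and Maximal Tychonoff Connected Spaces".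

Here is the background given with the question. A connected space is *maximal connected* if no strictly stronger topology on it is connected, and a maximal connected $T_1$-space must be submaximal. Few non-trivial examples of submaximal $T_3$-spaces without isolated points were known, all of them totally disconnected, and an infinite submaximal Tychonoff space that is first countable or separable is always totally disconnected. So a connected example must be neither first countable nor separable.

We shall also prove two companions of Theorem 1.

**Theorem 2.** For a cardinal $\mu>1$: a connected submaximal Tychonoff space of cardinality $\mu$ exists if and only if $\mu\ge\mathfrak c$.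

**Theorem 3.** If $X$ is submaximal and locally connected, every continuous $f:X\to\mathbb R$ is locally constant. Hence a connected, locally connected, submaximal space on which continuous real functions separate points (for example a Tychonoff one) has at most one point.

So "connected" cannot be improved to "connected and locally connected" in Theorem 1. These theorems do not decide whether a maximal connected $T_3$-space with more than one point exists, nor whether there are non-Tychonoff connected submaximal $T_3$-spaces of uncountable cardinality below $\mathfrak c$.

## Submaximality read through sets with empty interior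

A set $D$ is dense exactly when $X\setminus D$ has empty interior. So $X$ is submaximal if and only if every set with empty interior is closed. Every subset of a set $N$ with empty interior again has empty interior, so in a submaximal space every such $N$ has all its subsets closed: $N$ is closed and discrete. This is the form in which we shall use the notion: small sets are closed and discrete.

Some cases by hand.

- A discrete space is submaximal. So is a convergent sequence with its limit: a dense set contains all the isolated points, and both the set of isolated points and the whole space are open. Neither is connected.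
- The real line is not submaximal: $\mathbb Q$ is dense and not open.
- A finite $T_1$-space is discrete, so if it is connected it has at most one point.
- A connected Tychonoff space with two points $x\neq y$ carries a continuous $f$ into $[0,1]$ with $f(x)=0$ and $f(y)=1$; its image is connected, hence all of $[0,1]$. So it has at least $\mathfrak c$ points. This is already half of Theorem 2.
- Without regularity the question is easy. Let $\mathcal U$ be a free ultrafilter on $\omega$, and let the open sets be $\emptyset$ and the members of $\mathcal U$. The space is $T_1$, because cofinite sets belong to $\mathcal U$. It is connected, because two nonempty open sets always meet. It is submaximal: if $D$ is dense, then $\omega\setminus D$ contains no member of $\mathcal U$, so $D\in\mathcal U$. It is not Hausdorff, hence not regular.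

The last example shows the mechanism: a maximal ideal of small sets (here, the complements of members of $\mathcal U$) decides which sets are open. An *ideal* on $X$ is a nonempty family of subsets of $X$ closed under subsets and finite unions. The difficulty is to combine the mechanism with regularity.

## Deleting small sets from open sets destroys regularity

The natural first attempt is to start from a connected $T_3$-space $(X,\sigma)$ and imitate the ultrafilter. By Zorn's lemma choose $J$ maximal among the ideals containing no nonempty $\sigma$-open set, and let $\sigma^+$ be the topology with base $\{U\setminus N: U\in\sigma,\ N\in J\}$.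

Two of the three properties come out. For submaximality, suppose $D$ is $\sigma^+$-dense and $S=X\setminus D\notin J$. By maximality the ideal generated by $J\cup\{S\}$ contains a nonempty $U\in\sigma$, so $U\subseteq N\cup S$ with $N\in J$. Then $U\setminus N$ is $\sigma^+$-open, nonempty since $U\notin J$, and contained in $S$, a contradiction. So $S\in J$ and $D=X\setminus S$ is $\sigma^+$-open.

For connectedness, suppose $X=C\sqcup C'$ with $C=\bigcup_i(U_i\setminus N_i)$ and $C'=\bigcup_j(V_j\setminus M_j)$. Some $U_i\cap V_j\ne\emptyset$ would give $(U_i\cap V_j)\setminus(N_i\cup M_j)\neq\emptyset$, a point of $C\cap C'$. So $\bigcup_i U_i$ and $\bigcup_j V_j$ are disjoint $\sigma$-open sets covering $X$, hence one of them is empty.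

Regularity fails. The $\sigma^+$-closure of a basic set $U\setminus N$ contains $\operatorname{cl}_\sigma U$: if $y\in\operatorname{cl}_\sigma U$ and $y\in W\setminus M$, then $W\cap U$ is nonempty and $\sigma$-open, so it is not covered by $N\cup M$. Now suppose $\sigma^+$ is regular, let $N\in J$ and $x\notin N$. There is a basic $\sigma^+$-neighborhood $U\setminus M$ of $x$ whose $\sigma^+$-closure misses $N$; then $U$ itself is a $\sigma$-neighborhood of $x$ missing $N$. So every $N\in J$ is already $\sigma$-closed, and $\sigma^+=\sigma$. The attempt gives a regular topology only if it changes nothing.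

The lesson is that a small set $N$ must be made closed by adding *continuous functions*, not by deleting points from open sets. For a point $x$ and a small set $N$ we want a continuous function equal to $1$ at $x$ and $0$ on $N\setminus\{x\}$. We shall get these by altering functions that we already have, on small sets only. For this we need a large supply of functions.

## An independent family of functions and its boxes

Fix $\kappa$ as in Theorem 1, and put $I=[0,1]$, $\lambda=2^\kappa$. We recall the cardinal facts that will be used: $\kappa\ge\mathfrak c$; $\lambda^\omega=\lambda^\kappa=2^{\kappa\cdot\kappa}=\lambda$; $\operatorname{cf}(\lambda)>\kappa$ (König's theorem); $\mathfrak c^\omega=\mathfrak c$. "Countable" includes "finite".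

**Step 0.** *Purpose: to build $\lambda$ functions on a set of size $\kappa$ such that any countably many of them take arbitrarily prescribed values simultaneously.*

Let $X$ be the set of pairs $(D,\varphi)$ where $D\subseteq\kappa$ is countable and $\varphi$ is a partial function from $\mathcal P(D)$ to $I$ with countable domain. There are at most $\kappa^\omega=\kappa$ sets $D$, and for each of them at most $\mathfrak c^\omega=\mathfrak c\le\kappa$ functions $\varphi$, since a $\varphi$ is a countable subset of $\mathcal P(D)\times I$. The sets $D=\{\xi\}$, $\xi<\kappa$, already give $\kappa$ pairs. So $|X|=\kappa$.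

For $B\subseteq\kappa$ let $f_B(D,\varphi)=\varphi(B\cap D)$ if this is defined, and $f_B(D,\varphi)=0$ otherwise. Let $B_0,B_1,\dots$ be distinct subsets of $\kappa$ and $t_i\in I$. For each pair $i\neq j$ choose a point of the symmetric difference $B_i\,\triangle\,B_j$, and let $D$ be the countable set of chosen points. The sets $B_i\cap D$ are pairwise distinct, so $\varphi(B_i\cap D)=t_i$ defines a legitimate $\varphi$, and $f_{B_i}(D,\varphi)=t_i$ for all $i$.

In particular the $\lambda$ functions $f_B$ are distinct. Re-index them as $\{f_\alpha:\alpha\in\Lambda\}$, where $\Lambda=\Lambda_1\sqcup\Lambda_2$, $|\Lambda_1|=\lambda$, and $\Lambda_2$ is a copy of the ordinal $\lambda$ with its well-order. We call the elements of $\Lambda$ coordinates.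

**Definition.** $\mathrm{Fn}$ is the set of partial functions $w:\Lambda\to I$ with countable domain. For $w\in\mathrm{Fn}$ the *box* of $w$ is
$$[w]=\{x\in X: f_\alpha(x)=w(\alpha)\text{ for all }\alpha\in\operatorname{dom}w\}.$$
Two members $v,w$ of $\mathrm{Fn}$ are *compatible* if $v\cup w$ is a function. For finite $K\subseteq\Lambda$ and nonempty relatively open $B_\alpha\subseteq I$ ($\alpha\in K$), put
$$[K,B]=\{x\in X: f_\alpha(x)\in B_\alpha\text{ for all }\alpha\in K\}.$$

For example, $[\{(\alpha,\tfrac12)\}]=\{x:f_\alpha(x)=\tfrac12\}$ is a box, while $\{x:f_\alpha(x)>\tfrac12\}$ is of the form $[K,B]$. Boxes play the role of closed $G_\delta$-sets, and the sets $[K,B]$ play the role of basic open sets. Step 0 says: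

$$\text{every box is nonempty; } [v]\cap[w]=[v\cup w]\text{ if }v,w\text{ are compatible, and }[v]\cap[w]=\emptyset\text{ otherwise.}\tag{1}$$

We also need that families of pairwise incompatible functions are not too large.

$$\text{If }a\subseteq\mathrm{Fn}\text{ is pairwise incompatible, then }|a|\le\mathfrak c.\tag{2}$$

Recall that a family of sets is a *$\Delta$-system* with root $R$ if any two distinct members intersect exactly in $R$. The $\Delta$-system lemma for countable sets (Kunen, *Set Theory*, II.1.6; applicable since $\mathfrak c^\omega=\mathfrak c$) says that among $\mathfrak c^+$ countable sets there are $\mathfrak c^+$ forming a $\Delta$-system. Suppose $a$ contained $\mathfrak c^+$ pairwise incompatible functions. On a fixed countable domain there are at most $\mathfrak c^\omega=\mathfrak c$ functions, so $\mathfrak c^+$ different domains occur. Keep one function for each domain and thin out so that the domains form a $\Delta$-system with root $R$. There are at most $\mathfrak c$ functions $R\to I$, so two of the remaining functions agree on $R$. Their domains meet only in $R$, so they are compatible, a contradiction.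

## Altered functions, and two coordinates that block each other

Here is the plan in its simplest form. Let $J$ be maximal among ideals on $X$ containing no $[K,B]$. Assign to each pair $(x,N)\in X\times J$ its own coordinate $\alpha$ and replace $f_\alpha$ by a function $f'_\alpha$ that is $1$ at $x$, $0$ on $N\setminus\{x\}$, and $f_\alpha$ elsewhere. In the weak topology of the $f'_\alpha$ all $N\in J$ become closed and discrete, and since each function changed only on a set of $J$, the new basic open sets equal the old ones modulo $J$. As we shall see in Steps 3 and 4, this already gives a submaximal Tychonoff space. The trouble is connectedness.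

To see the trouble, note first that such a $J$ contains every box $[w]$ with $w\ne\emptyset$. Otherwise, by maximality, some $[K,B]$ has $[K,B]\setminus[w]\in J$. Pick $\alpha\in\operatorname{dom}w$ and shrink $B_\alpha$ (or $I$, if $\alpha\notin K$) to $B'_\alpha=B_\alpha\setminus\{w(\alpha)\}$, which is still nonempty and open. The resulting $[K\cup\{\alpha\},B']$ lies in $[K,B]\setminus[w]\in J$, a contradiction.

Now let $\alpha\ne\beta$ be coordinates and $x\in X$, and suppose that $\alpha$ was assigned to the pair $(x,\{f_\beta=\tfrac12\})$ and $\beta$ to the pair $(x,\{f_\alpha=\tfrac12\})$. Nothing in the plan forbids this. Consider $C=\{f'_\alpha>\tfrac12\}\cap\{f'_\beta>\tfrac12\}$, an open set containing $x$. If $f'_\alpha(y)=\tfrac12$, then $y\ne x$ and $f_\beta(y)\neq\tfrac12$, so $f_\alpha(y)=f'_\alpha(y)=\tfrac12$, and therefore $f'_\beta(y)=0$. By symmetry $f'_\beta(y)=\tfrac12$ implies $f'_\alpha(y)=0$. Hence $C=\{f'_\alpha\ge\tfrac12\}\cap\{f'_\beta\ge\tfrac12\}$ is also closed. Its complement is nonempty: it contains every $y\ne x$ with $f_\beta(y)=\tfrac12$. The space is disconnected.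

Compare this with a one-way dependence. Let $f'_\alpha=f_\alpha$, and let $\beta$ be assigned to $(x_\beta,\{f_\alpha=\tfrac12\})$. Apart from the single point $x_\beta$, the image of $X$ under $(f'_\alpha,f'_\beta)$ is
$$\{(u,v)\in I^2:u\ne\tfrac12\}\cup\{(\tfrac12,0)\},$$
the square with a slit. A horizontal path at height $v>0$ is blocked at $u=\tfrac12$. But we can first push $v$ down to $0$; once $v=0$ it does not matter whether the alteration takes place, since it also produces the value $0$, and $u$ is free to move.

This suggests the rule for the general case: the membership of a point in the set altered at coordinate $\beta$ should depend only on coordinates *before* $\beta$ in a well-order. Then one can push coordinates to $0$ starting from later ones, and the well-order makes the procedure stop. Two things stand in the way.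

1. A set in $J$ need not be determined by few coordinates. We shall write it as a union of at most $\mathfrak c$ boxes up to an error. The error must be harmless, which means that we can avoid it whatever values we have prescribed on countably many coordinates: it must not contain a box. So we use two ideals, $J_1\subseteq J$, where $J_1$ consists of the harmless errors. Coordinates in $\Lambda_1$ will take care of $J_1$, and coordinates in $\Lambda_2$ of unions of boxes.
2. An ideal is closed under finite unions only, so we can avoid the errors at finitely many coordinates, while a clopen set will depend on countably many. The value $0$ helps again: an alteration is invisible where the prescribed value is already $0$. So we shall arrange, by putting more sets into $J$, that points with only finitely many nonzero values on a given countable subset of $\Lambda_1$ are the only ones that matter.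

## The ideal $J_1$ and approximation by boxes

**Step 1.** *Purpose: to construct the ideal of harmless errors and to show that every subset of $X$ is, up to such an error, a union of at most $\mathfrak c$ boxes.*

The ideal $\{\emptyset\}$ has no member containing a box, and the union of a chain of ideals with this property has it too. By Zorn, let $J_1$ be maximal among the ideals on $X$ none of whose members contains a box.

$$\text{If }S\notin J_1,\text{ there is }v\in\mathrm{Fn}\text{ with }[v]\setminus S\in J_1.\tag{3}$$

Indeed, the ideal of all subsets of sets $N\cup S$ with $N\in J_1$ is strictly larger than $J_1$, so by maximality some $[v]\subseteq N\cup S$ with $N\in J_1$. Then $[v]\setminus S\subseteq N$.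

$$\{x\}\in J_1\text{ for every }x\in X.\tag{4}$$

Otherwise (3) gives $w$ with $[w]\setminus\{x\}\in J_1$. Extend $w$ by one new coordinate $\alpha\notin\operatorname{dom}w$ with a value different from $f_\alpha(x)$. The box of the extension lies in $[w]\setminus\{x\}$, a contradiction.

$$\text{For each }S\subseteq X\text{ there is }a\subseteq\mathrm{Fn},\ |a|\le\mathfrak c,\text{ such that }G=\bigcup_{w\in a}[w]\text{ satisfies }S\,\triangle\,G\in J_1.\tag{5}$$

Let $Q_S=\{w\in\mathrm{Fn}:[w]\setminus S\in J_1\}$ and let $a$ be a maximal pairwise incompatible subset of $Q_S$. By (2), $|a|\le\mathfrak c$. We check the two halves of $S\,\triangle\,G$.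

Suppose $S\setminus G\notin J_1$. By (3) take $v$ with $[v]\setminus(S\setminus G)\in J_1$. Since $[v]\setminus S\subseteq[v]\setminus(S\setminus G)$, we have $v\in Q_S$. By maximality of $a$, $v$ is compatible with some $w\in a$. Then $[v\cup w]\subseteq[v]\cap G\subseteq[v]\setminus(S\setminus G)\in J_1$, so a member of $J_1$ contains a box, a contradiction.

Suppose $G\setminus S\notin J_1$. By (3) take $v$ with $[v]\setminus(G\setminus S)\in J_1$. If $[v]\cap G$ were empty, this set would be all of $[v]$, which is not in $J_1$. So $[v]$ meets some $[w]$, $w\in a$, and $v,w$ are compatible by (1). Put $u=v\cup w$. Then $[u]\cap(G\setminus S)\subseteq[w]\setminus S\in J_1$ because $w\in Q_S$, and $[u]\setminus(G\setminus S)\subseteq[v]\setminus(G\setminus S)\in J_1$. So $[u]\in J_1$, a contradiction.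

## The ideal $J$, and sets decided by few coordinates

**Step 2.** *Purpose: to enlarge $J_1$ to the ideal $J$ whose members will become the closed discrete sets, so that $J$ also contains, for each countable $A\subseteq\Lambda_1$, the set of points with infinitely many nonzero values on $A$.*

For countable $A\subseteq\Lambda_1$ let
$$Y_A=\{x\in X:\{\alpha\in A:f_\alpha(x)\neq0\}\text{ is finite}\}.$$
Let $J_2$ be the ideal generated by $J_1$ and all sets $X\setminus Y_A$. Since $Y_{A_1}\cap\dots\cap Y_{A_n}\supseteq Y_{A_1\cup\dots\cup A_n}$, each member of $J_2$ is contained in some $N\cup(X\setminus Y_A)$ with $N\in J_1$ and $A\subseteq\Lambda_1$ countable.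

No set $[K,B]$ is in $J_2$. Suppose $[K,B]\subseteq N\cup(X\setminus Y_A)$ with $N\in J_1$. Choose $w$ with domain $K\cup A$, with $w(\alpha)\in B_\alpha$ for $\alpha\in K$ and $w=0$ on $A\setminus K$. Points of $[w]$ have nonzero values on $A$ only at coordinates in the finite set $K$, so $[w]\subseteq[K,B]\cap Y_A\subseteq N$, a contradiction.

By Zorn, let $J\supseteq J_2$ be maximal among the ideals containing no $[K,B]$. As for (3), maximality gives:

$$\text{If }S\notin J,\text{ there is }[K,B]\text{ with }[K,B]\setminus S\in J.\tag{6}$$

Let $\mathcal Z$ be the set of all $Z\in J$ of the form $Z=\bigcup_{w\in a}[w]$ with $a\subseteq\mathrm{Fn}$, $|a|\le\mathfrak c$. Fix such an $a=a_Z$ for each $Z\in\mathcal Z$, with $a_\emptyset=\emptyset$, and put $W_Z=\bigcup_{w\in a_Z}\operatorname{dom}w$. Then $|W_Z|\le\mathfrak c\le\kappa$.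

$$\text{Every }N\in J\text{ satisfies }N\subseteq N_1\cup Z\text{ for some }N_1\in J_1,\ Z\in\mathcal Z.\tag{7}$$

Take $G$ from (5) for $S=N$. Then $G\subseteq N\cup(N\,\triangle\,G)\in J$, so $G\in\mathcal Z$, and $N\subseteq(N\setminus G)\cup G$ with $N\setminus G\in J_1$.

**Definition.** A function $w\in\mathrm{Fn}$ *decides* $Z\in\mathcal Z$ if either $w\supseteq z$ for some $z\in a_Z$, or $w$ is incompatible with every $z\in a_Z$.

In the first case $[w]\subseteq Z$. The second case is equivalent to $[w]\cap Z=\emptyset$, by (1). The two cases exclude each other, as $[w]\neq\emptyset$. For example, if $a_Z$ consists of the single function $\{(\alpha,\tfrac12)\}$, then $w$ decides $Z$ exactly when $\alpha\in\operatorname{dom}w$.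

$$\text{Every }w\in\mathrm{Fn}\text{ has an extension in }\mathrm{Fn}\text{ that decides }Z.\tag{8}$$

If $w$ is compatible with some $z\in a_Z$, take $w\cup z$; otherwise take $w$.

$$\text{If }w\text{ decides }Z,\text{ every }w'\in\mathrm{Fn}\text{ extending }w|_{W_Z}\text{ decides }Z\text{ in the same way.}\tag{9}$$

If $w\supseteq z\in a_Z$, then $\operatorname{dom}z\subseteq W_Z$, so $w'\supseteq w|_{W_Z}\supseteq z$. If $w$ is incompatible with every $z\in a_Z$, the disagreement with $z$ occurs at a point of $\operatorname{dom}w\cap\operatorname{dom}z\subseteq W_Z$, so $w'$ disagrees with $z$ there too.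

## The altered functions and the topology $\tau$

**Step 3.** *Purpose: to alter the $f_\alpha$ so that all members of $J$ become closed and discrete, respecting the well-order of $\Lambda_2$.*

First we count. We have $|J_1|\le2^\kappa=\lambda$, so $|X\times J_1|\le\lambda$. Also $|\mathrm{Fn}|\le\lambda^\omega=\lambda$, and $|\mathcal Z|\le\lambda^{\mathfrak c}\le\lambda^\kappa=\lambda$, so $|X\times\mathcal Z|\le\lambda$.

Assign injectively to each pair $(x,N)\in X\times J_1$ a coordinate $\alpha\in\Lambda_1$, and write $x_\alpha=x$, $M_\alpha=N$. Assign injectively to each pair $(x,Z)\in X\times\mathcal Z$ a coordinate $\alpha\in\Lambda_2$ such that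
$$W_Z\cap\Lambda_2\subseteq\{\beta\in\Lambda_2:\beta<\alpha\},\tag{10}$$
and write $x_\alpha=x$, $M_\alpha=Z$. The second assignment is made by recursion of length at most $\lambda$. Since $|W_Z|\le\kappa<\operatorname{cf}(\lambda)$, the set $W_Z\cap\Lambda_2$ is bounded in $\lambda$, so $\lambda$ many coordinates satisfy (10), and fewer than $\lambda$ of them have been used before the given stage. For coordinates $\alpha$ that remain unassigned put $M_\alpha=\emptyset$, with no $x_\alpha$. Define
$$f'_\alpha(x)=\begin{cases}1,&x=x_\alpha,\\0,&x\in M_\alpha\setminus\{x_\alpha\},\\f_\alpha(x),&\text{otherwise.}\end{cases}\tag{11}$$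
Let $\tau$ be the weak topology on $X$ induced by $\{f'_\alpha:\alpha\in\Lambda\}$. Its basic sets are $[K,B]'=\{x:f'_\alpha(x)\in B_\alpha\text{ for all }\alpha\in K\}$, with $K$ and $B$ as before. It is completely regular: if $x\in[K,B]'$, take continuous $g_\alpha:I\to I$ with $g_\alpha(f'_\alpha(x))=1$ and $g_\alpha=0$ off $B_\alpha$; then the minimum of the functions $g_\alpha\circ f'_\alpha$, $\alpha\in K$ (the constant $1$ if $K=\emptyset$), is $1$ at $x$ and $0$ off $[K,B]'$.

The functions $f_\alpha$ and $f'_\alpha$ differ only on $M_\alpha\cup\{x_\alpha\}$ (read $\emptyset$ if $\alpha$ is unassigned), which is in $J$ by (4). Hence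
$$[K,B]'\,\triangle\,[K,B]\subseteq\bigcup_{\alpha\in K}(M_\alpha\cup\{x_\alpha\})\in J,\qquad\text{so }[K,B]'\notin J;\text{ in particular }[K,B]'\neq\emptyset.\tag{12}$$

$$\text{Every }N\in J\text{ is }\tau\text{-closed and }\tau\text{-discrete.}\tag{13}$$

Let $N\subseteq N_1\cup Z$ as in (7) and let $x\in X$. Let $\alpha\in\Lambda_1$ and $\beta\in\Lambda_2$ be the coordinates assigned to $(x,N_1)$ and $(x,Z)$. Then $U=\{f'_\alpha>0\}\cap\{f'_\beta>0\}$ is open and contains $x$, because both functions are $1$ at $x$. A point of $N_1\setminus\{x\}$ has $f'_\alpha=0$ and a point of $Z\setminus\{x\}$ has $f'_\beta=0$, so $U\cap N\subseteq\{x\}$. As $x\in X$ was arbitrary, $N$ is closed and discrete.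

Singletons are in $J$, so they are closed, and $(X,\tau)$ is $T_1$, hence Tychonoff. The map $e=(f'_\alpha)_{\alpha\in\Lambda}:X\to I^\Lambda$ is injective (if $e(x)=e(y)$, no basic set separates $x$ from $y$), and it is an embedding because $\tau$ is the weak topology. Each nonempty basic open box of $I^\Lambda$ meets $e(X)$ by (12), so $e(X)$ is dense in $I^\Lambda\cong[0,1]^{2^\kappa}$.

## Dense sets of $(X,\tau)$ are open

**Step 4.** *Purpose: to prove submaximality, by showing that the complement of a dense set belongs to $J$.*

Let $D$ be dense and $S=X\setminus D$. Suppose $S\notin J$. By (6) there is $[K,B]$ with $[K,B]\setminus S\in J$, and by (12) also $M:=[K,B]'\setminus S\in J$. By (13) the set $[K,B]'\setminus M$ is open. It is nonempty because $[K,B]'\notin J$, and it is contained in $S$. This contradicts the density of $D$. So $S\in J$, hence $S$ is closed by (13), and $D$ is open.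

Up to here neither the sets $Y_A$ nor the condition (10) was needed. They are there for connectedness.

## Clopen sets depend on countably many coordinates

Let $C\subseteq X$ be clopen, with characteristic function $\chi:X\to\{0,1\}$. We must show that $\chi$ is constant.

**Step 5a.** *Purpose: to find a countable $A\subseteq\Lambda$ such that $\chi$ factors continuously through $f'_A=(f'_\alpha)_{\alpha\in A}:X\to I^A$.*

Recall that $I^\Lambda$ is ccc, as a product of separable spaces: every family of pairwise disjoint nonempty open sets is countable. Let $\mathcal C_1$ be a maximal family of pairwise disjoint basic sets $[K,B]'$ contained in $C$, and $\mathcal C_0$ one for $X\setminus C$; fix one representation $(K,B)$ for each member. Within each family the corresponding open boxes of $I^\Lambda$ are pairwise disjoint: if two of them met, their intersection would contain a point of the dense set $e(X)$, hence the two basic sets would meet. So both families are countable, and the union $A$ of all the supports $K$ is countable. Let $\hat U_i$ be the union of the open boxes corresponding to $\mathcal C_i$. Then $\hat U_i=\pi_A^{-1}(O_i)$ with $O_i$ open in $I^A$,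 where $\pi_A:I^\Lambda\to I^A$ is the projection. Since $\pi_A$ is open and continuous, $\operatorname{cl}\hat U_i=\pi_A^{-1}(\operatorname{cl}O_i)$.

By maximality $\bigcup\mathcal C_1$ is dense in $C$: a nonempty open subset of $C$ missing it would contain a basic set that could be added to $\mathcal C_1$. Hence $e(C)\subseteq\operatorname{cl}\hat U_1$. Next, $C$ is open, so $e(C)=e(X)\cap\hat V$ for some open $\hat V\subseteq I^\Lambda$. If $\hat V\cap\hat U_0\neq\emptyset$, this open set would contain some $e(x)$; then $x\in C$ and $x\in\bigcup\mathcal C_0\subseteq X\setminus C$, a contradiction. So $\hat V$ misses $\hat U_0$, hence also $\operatorname{cl}\hat U_0$, and $e(C)\cap\operatorname{cl}\hat U_0=\emptyset$. By symmetry $e(X\setminus C)\subseteq\operatorname{cl}\hat U_0$ and $e(X\setminus C)\cap\operatorname{cl}\hat U_1=\emptyset$. Therefore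
$$C=\{x:f'_A(x)\notin\operatorname{cl}O_0\},\qquad X\setminus C=\{x:f'_A(x)\notin\operatorname{cl}O_1\}.\tag{14}$$
So $\chi=\bar\chi\circ f'_A$ for a function $\bar\chi:f'_A(X)\to\{0,1\}$. By (14) both $\bar\chi^{-1}(1)=f'_A(X)\setminus\operatorname{cl}O_0$ and $\bar\chi^{-1}(0)=f'_A(X)\setminus\operatorname{cl}O_1$ are open in $f'_A(X)$, so $\bar\chi$ is continuous on the subspace $f'_A(X)$ of $I^A$.

Put $A_1=A\cap\Lambda_1$ and $A_2=A\cap\Lambda_2$. It remains to show that the continuous $\bar\chi$ is constant.

## Good functions and the points they produce

**Step 5b.** *Purpose: to describe enough points of $f'_A(X)$ explicitly, so that we can move inside $f'_A(X)$ by moving the description.*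

For assigned $\alpha\in\Lambda_2$ write $Z_\alpha=M_\alpha$ and $W_\alpha=W_{Z_\alpha}$. For unassigned $\alpha\in\Lambda_2$ put $Z_\alpha=W_\alpha=a_{Z_\alpha}=\emptyset$; every $w$ decides such a $Z_\alpha$, in the second way.

**Definition.** A function $w\in\mathrm{Fn}$ is *good* if $A\subseteq\operatorname{dom}w$, the set $\{\alpha\in A_1:w(\alpha)\ne0\}$ is finite, and $w$ decides $Z_\alpha$ for every $\alpha\in A_2$ with $w(\alpha)\neq0$. For good $w$ define $\Psi(w)\in I^A$ by
$$\Psi(w)_\alpha=\begin{cases}0,&\text{if }\alpha\in A_2,\ w(\alpha)\neq0\text{ and }[w]\subseteq Z_\alpha,\\w(\alpha),&\text{in all other cases.}\end{cases}\tag{15}$$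

The domain of $w$ may be larger than $A$: the extra coordinates serve to decide the sets $Z_\alpha$. In the slit square, with $A=A_2=\{\alpha,\beta\}$, $\alpha<\beta$, $\alpha$ unassigned, $a_{Z_\beta}=\{\{(\alpha,\tfrac12)\}\}$, every $w$ with domain $A$ is good, and $\Psi$ maps $(\tfrac12,v)$ to $(\tfrac12,0)$ and fixes every $(u,v)$ with $u\ne\tfrac12$. The function that is $0$ on $A$ is good, and $\Psi$ sends it to the zero point $\mathbf 0\in I^A$.

**Lemma 1.** If $w$ is good, then $\Psi(w)\in f'_A(X)$. In particular $\mathbf 0\in f'_A(X)$.

*Proof.* We look for a point of $[w]$ that avoids the finitely many errors that could be visible. Let $H=\{\alpha\in A_1:w(\alpha)\neq0\}$. It is finite, so $N_H=\bigcup_{\alpha\in H}M_\alpha\in J_1$. Let $E$ be the countable set of all $x_\alpha$ with $\alpha\in A$ assigned. For each $y\in E$ choose a new coordinate $\gamma_y\notin\operatorname{dom}w$, distinct for distinct $y$, and extend $w$ by a value at $\gamma_y$ different from $f_{\gamma_y}(y)$. This gives $w'\in\mathrm{Fn}$ with $w'\supseteq w$ and $[w']\cap E=\emptyset$. No member of $J_1$ contains a box, so there is $x\in[w']\setminus N_H$. Let $\alpha\in A$. Then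 $x\neq x_\alpha$ if $\alpha$ is assigned, so $f'_\alpha(x)$ is $0$ if $x\in M_\alpha$, and $f_\alpha(x)=w(\alpha)$ otherwise.

- If $\alpha\in H$, then $x\notin M_\alpha$, so $f'_\alpha(x)=w(\alpha)=\Psi(w)_\alpha$.
- If $w(\alpha)=0$, then $f'_\alpha(x)=0=\Psi(w)_\alpha$, whether or not $x\in M_\alpha$.
- If $\alpha\in A_2$ and $w(\alpha)\ne0$, then $w$ decides $Z_\alpha=M_\alpha$. If $[w]\subseteq Z_\alpha$, then $x\in M_\alpha$ and $f'_\alpha(x)=0=\Psi(w)_\alpha$. If $[w]\cap Z_\alpha=\emptyset$, then $f'_\alpha(x)=w(\alpha)=\Psi(w)_\alpha$.

So $f'_A(x)=\Psi(w)$. $\square$

**Lemma 2.** The set $\{\Psi(w):w\text{ good}\}$ is dense in $I^A$, hence it is a dense subset of $f'_A(X)$.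

*Proof.* Let $K\subseteq A$ be finite and $B_\alpha\subseteq I$ nonempty open for $\alpha\in K$. We need a good $w$ with $\Psi(w)_\alpha\in B_\alpha$ for $\alpha\in K$. Put
$$S=\bigl([K,B]\cap Y_{A_1}\bigr)\setminus\bigcup_{\alpha\in K\cap\Lambda_2}Z_\alpha.$$
The sets $X\setminus Y_{A_1}$ and $Z_\alpha$ are in $J$ and $[K,B]$ is not, so $S\notin J$; since $J_1\subseteq J$, also $S\notin J_1$. By (3) take $v$ with $[v]\setminus S\in J_1$.

For $\alpha\in K\cap\Lambda_2$ we have $[v]\cap Z_\alpha=\emptyset$. Otherwise, $Z_\alpha$ being a union of boxes, $v$ is compatible with some $z\in a_{Z_\alpha}$, and the box $[v\cup z]\subseteq[v]\cap Z_\alpha$ lies in $[v]\setminus S\in J_1$, a contradiction.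

Since $[v]\notin J_1$, there is a point $x\in[v]\cap S$. Let $w_0=v\cup\{(\alpha,f_\alpha(x)):\alpha\in A\}$, which is a function because $x\in[v]$. Enumerate $A_2$ and extend $w_0$ step by step, in at most $\omega$ steps, using (8) to decide each $Z_\alpha$, $\alpha\in A_2$. Let $w$ be the union. Its domain is countable, and by (9) it decides all $Z_\alpha$, $\alpha\in A_2$. On $A_1$ we have $w(\alpha)=f_\alpha(x)$, and $x\in Y_{A_1}$, so only finitely many of these values are nonzero. Hence $w$ is good.

Finally let $\alpha\in K$. Then $w(\alpha)=f_\alpha(x)\in B_\alpha$ as $x\in[K,B]$. If $\alpha\in\Lambda_2$, then $[w]\subseteq[v]$ misses $Z_\alpha$. So in all cases $\Psi(w)_\alpha=w(\alpha)\in B_\alpha$. By Lemma 1 all the points $\Psi(w)$ lie in $f'_A(X)$. $\square$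

## Connectedness by descent along the ordinal $\lambda$

**Lemma 3.** For every good $w$, $\bar\chi(\Psi(w))=\bar\chi(\mathbf 0)$.

*Proof.* For an ordinal $\delta\le\lambda$ say that $w$ has *height $\le\delta$* if $w(\alpha)=0$ for all $\alpha\in A_2$ with $\alpha\ge\delta$. We prove the lemma for good $w$ of height $\le\delta$ by induction on $\delta\le\lambda$. The case $\delta=\lambda$ covers all good $w$.

**Case $\delta=0$.** *Here all coordinates in $A_2$ are $0$ and we move along a straight line.* We have $w=0$ on $A_2$, so $\Psi(w)=w|_A$. For $s\in[0,1]$ the function $s\cdot(w|_A)$ is good: its nonzero values on $A_1$ are finitely many, and on $A_2$ it is $0$, so nothing has to be decided. Also $\Psi(s\cdot(w|_A))=s\Psi(w)$. By Lemma 1, $s\mapsto s\Psi(w)$ is a path in $f'_A(X)$ from $\mathbf 0$ to $\Psi(w)$. The continuous $\{0,1\}$-valued function $\bar\chi$ is constant along a path, so $\bar\chi(\Psi(w))=\bar\chi(\mathbf 0)$.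

**Case $\delta>0$.** *We replace $w$ by a good function of smaller height without changing the value of $\bar\chi$.* By continuity of $\bar\chi$ at $\Psi(w)$ there are a finite $K\subseteq A$ and $\varepsilon>0$ such that
$$\bar\chi(q)=\bar\chi(\Psi(w))\text{ for all }q\in f'_A(X)\text{ with }|q_\alpha-\Psi(w)_\alpha|<\varepsilon\text{ for all }\alpha\in K.\tag{16}$$
Let $K'=\{\alpha\in K\cap\Lambda_2:\alpha<\delta\}$.

Suppose first that $K'=\emptyset$. Let $w^1$ equal $w$ on $\operatorname{dom}w\cap\Lambda_1$ and $0$ on $A_2$. It is good, of height $\le0$. On $K\cap\Lambda_1$ the points $\Psi(w^1)$ and $\Psi(w)$ agree. On $K\cap\Lambda_2$ all coordinates are $\ge\delta$, so $w$ is $0$ there, and both points have value $0$. By (16), Lemma 1 and the case $\delta=0$, $\bar\chi(\Psi(w))=\bar\chi(\Psi(w^1))=\bar\chi(\mathbf 0)$.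

Now suppose $K'\ne\emptyset$ and let $\alpha_0=\max K'<\delta$. For $s\in[0,1]$ let $w^s$ be the function that equals

- $w$ on $\operatorname{dom}w\cap\Lambda_1$ and on $\{\beta\in\operatorname{dom}w\cap\Lambda_2:\beta<\alpha_0\}$,
- $s\,w(\alpha_0)$ at $\alpha_0$,
- $0$ on $\{\beta\in A_2:\beta>\alpha_0\}$.

So we erase what happens after $\alpha_0$, keep everything before $\alpha_0$ (also outside $A$), and shrink the value at $\alpha_0$. The claim is that each $w^s$ is good. Clearly $A\subseteq\operatorname{dom}w^s$, and on $A_1$ the values are those of $w$. Let $\alpha\in A_2$ with $w^s(\alpha)\neq0$. Then $\alpha\le\alpha_0$ and $w(\alpha)\neq0$, so $w$ decides $Z_\alpha$. By (10), $W_\alpha\subseteq\Lambda_1\cup\{\beta\in\Lambda_2:\beta<\alpha\}$, and on this set, since $\alpha\le\alpha_0$, the functions $w^s$ and $w$ have the same domain and the same values. So $w^s\supseteq w|_{W_\alpha}$, and by (9) $w^s$ decides $Z_\alpha$ in the same way as $w$. This is the point at which the circular example is excluded: changing the value at $\alpha_0$ can affect the decision about $Z_\beta$ only for $\beta>\alpha_0$, and there the value is already $0$.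

Next we compute $\Psi(w^s)$.

- At coordinates of $A_1$ it is $w(\alpha)=\Psi(w)_\alpha$.
- At $\alpha\in A_2$, $\alpha<\alpha_0$: if $w(\alpha)=0$ both $\Psi(w^s)_\alpha$ and $\Psi(w)_\alpha$ are $0$; if $w(\alpha)\ne0$ they agree because the decisions agree.
- At $\alpha_0$ it is $s\,\Psi(w)_{\alpha_0}$: if $s\,w(\alpha_0)=0$ both are $0$; otherwise the decision about $Z_{\alpha_0}$ is the same for $w^s$ and $w$, and both are $0$ or both are $s\,w(\alpha_0)$.
- At $\alpha\in A_2$, $\alpha>\alpha_0$, it is $0$.

So only one coordinate of $\Psi(w^s)$ depends on $s$, and it does so linearly. By Lemma 1, $s\mapsto\Psi(w^s)$ is a continuous path in $f'_A(X)$, so $\bar\chi(\Psi(w^1))=\bar\chi(\Psi(w^0))$. Moreover $\Psi(w^1)$ agrees with $\Psi(w)$ on $K$: this is clear at coordinates of $\Lambda_1$ and at coordinates of $\Lambda_2$ that are $\le\alpha_0$; a coordinate of $K\cap\Lambda_2$ above $\alpha_0$ is not in $K'$, so it is $\ge\delta$, where $w$ is $0$ and both points have value $0$. By (16), $\bar\chi(\Psi(w))=\bar\chi(\Psi(w^1))$. Altogether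
$$\bar\chi(\Psi(w))=\bar\chi(\Psi(w^1))=\bar\chi(\Psi(w^0)).$$
The function $w^0$ is good and is $0$ at all $\alpha\in A_2$ with $\alpha\ge\alpha_0$, so it has height $\le\alpha_0<\delta$. By the induction hypothesis $\bar\chi(\Psi(w^0))=\bar\chi(\mathbf 0)$. $\square$

Each stage of the descent uses its own finite set $K$, chosen after the current $w$. No control over these sets is needed, because the height strictly decreases and ordinals are well-ordered.

**End of the proof of Theorem 1.** By Lemmas 2 and 3 the continuous function $\bar\chi$ is constant on a dense subset of $f'_A(X)$, hence constant on $f'_A(X)$. So $\chi=\bar\chi\circ f'_A$ is constant, and $(X,\tau)$ is connected. It is Tychonoff and densely embedded in $[0,1]^{2^\kappa}$ by Step 3, submaximal by Step 4, and $|X|=\kappa\ge\mathfrak c>1$. $\blacksquare$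

## Wedges: all cardinalities from $\mathfrak c$ on

We now prove Theorem 2. That $\mu\ge\mathfrak c$ is necessary was seen among the simple cases: a connected Tychonoff space with more than one point maps continuously onto $[0,1]$.

Conversely, let $\mu\ge\mathfrak c$. Let $X$ be the space of Theorem 1 for $\kappa=\mathfrak c$ and fix $p\in X$. Let $Y$ be the union of $\mu$ copies $X_i$ of $X$ glued at $p$, where $U\subseteq Y$ is open if and only if $U\cap X_i$ is open in $X_i$ for all $i$. Then $|Y|=\mu\cdot\mathfrak c=\mu$.

**Step 1.** *Purpose: the elementary properties.* Each $X_i$ keeps its topology as a subspace of $Y$: a set $V$ open in $X_i$ is itself open in $Y$ if $p\notin V$, and if $p\in V$, then $V\cup\bigcup_{j\neq i}X_j$ is open in $Y$. Singletons are closed, so $Y$ is $T_1$. A function on $Y$ is continuous as soon as its restrictions to all $X_i$ are. Finally $Y$ is connected, as a union of connected sets with a common point.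

**Step 2.** *Purpose: $Y$ is Tychonoff.* Let $F$ be closed and $y\notin F$. If $y\in X_i\setminus\{p\}$, take a continuous $g:X_i\to I$ with $g(y)=1$ and $g=0$ on the closed set $(F\cap X_i)\cup\{p\}$, and extend it by $0$ to the other copies; the result is continuous because it is $0$ at $p$. If $y=p$, take for each $i$ a continuous $g_i:X_i\to I$ with $g_i(p)=1$ and $g_i=0$ on $F\cap X_i$, and glue them together; they agree at $p$.

**Step 3.** *Purpose: $Y$ is submaximal.* Let $D$ be dense in $Y$. The set $X_i\setminus\{p\}$ is open in $Y$, so $D\cap(X_i\setminus\{p\})$ is dense in it. The point $p$ is not isolated in $X_i$: otherwise $\{p\}$ would be clopen in a connected $T_1$-space with more than one point. So $X_i\setminus\{p\}$ is dense in $X_i$, and hence $D\cap X_i$ is dense in $X_i$. As $X_i$ is submaximal, $D\cap X_i$ is open in $X_i$. This holds for all $i$, so $D$ is open in $Y$. $\blacksquare$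

## Local connectedness makes continuous functions locally constant

We prove Theorem 3. Let $X$ be submaximal and locally connected, $f:X\to\mathbb R$ continuous, $p\in X$ and $r=f(p)$. We want a neighborhood of $p$ on which $f\equiv r$. The idea is to remove, by submaximality, the boundaries of countably many level sets at once.

Choose strictly monotone sequences $t_n\uparrow r$ and $s_n\downarrow r$ converging to $r$, and put
$$N=\bigcup_n\bigl(\operatorname{bd}\{f>t_n\}\cup\operatorname{bd}\{f<s_n\}\bigr).$$
Since $\{f>t_n\}$ is open with closure inside $\{f\ge t_n\}$, we have $\operatorname{bd}\{f>t_n\}\subseteq\{f=t_n\}$, and likewise $\operatorname{bd}\{f<s_n\}\subseteq\{f=s_n\}$. So $p\notin N$.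

**Step 1.** *Purpose: to show that $N$ has empty interior, so that $X\setminus N$ is dense and therefore open.* Suppose $O\subseteq N$ is open and nonempty. Pick $y\in O$, say $f(y)=t_n$; the case $f(y)=s_n$ is the same. The set $\{t_m\}\cup\{s_m\}$ is a discrete set of reals, so there is an open interval $L\ni t_n$ containing no other element of it. Every point of $O\cap f^{-1}(L)$ is in $N$, so its $f$-value is one of the $t_m,s_m$, hence it is $t_n$, and so the point lies in $\operatorname{bd}\{f>t_n\}$. Thus $O\cap f^{-1}(L)$ is a nonempty open subset of the boundary of an open set. But such a boundary is nowhere dense, a contradiction.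

**Step 2.** *Purpose: to find the neighborhood.* Since $X\setminus N$ is open and contains $p$, local connectedness gives a connected neighborhood $V\subseteq X\setminus N$ of $p$. For each $n$ the set $V\cap\{f>t_n\}$ is open in $V$; it is also closed in $V$, because $V$ misses $\operatorname{bd}\{f>t_n\}$; and it contains $p$, because $f(p)=r>t_n$. As $V$ is connected, $V\subseteq\{f>t_n\}$. In the same way $V\subseteq\{f<s_n\}$. Letting $n\to\infty$ we get $f\equiv r$ on $V$. So $f$ is locally constant.

**Step 3.** *Purpose: the consequence.* If $X$ is also connected, a locally constant function is constant, because its fibers are open. If moreover continuous real functions separate points, then no two distinct points can exist, so $|X|\le1$. $\blacksquare$
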